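\title{Dimension subgroups of nilpotent groups vanish at a level bounded by the class}

\begin{abstract}
Let $\Delta$ be the augmentation ideal of the integral group ring $\mathbb ZG$ and let $D_n(G)=G\cap(1+\Delta^n)$ be the $n$-th dimension subgroup of the group $G$. We prove that for every $c$ there is an integer $N(c)$ such that $D_{N(c)}(G)=1$ for every nilpotent group $G$ of class at most $c$. It follows that the dimension series and the lower central series of an arbitrary group have the same intersection. The proof reduces to finite $p$-groups and constructs, for a central element $z$ of order $p$, a polynomial map to the Pr\"ufer $p$-group that separates $z$ from $1$ and whose degree is bounded in terms of $c$ and $p$ alone.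
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group, $\mathbb ZG$ its integral group ring, and $\Delta=\Delta(G)$ the augmentation ideal, that is, the kernel of the ring homomorphism $\mathbb ZG\to\mathbb Z$, $\sum\lambda_gg\mapsto\sum\lambda_g$. As an abelian group, $\Delta$ is free on the elements $g-1$, $g\ne1$. For $n\ge1$ the $n$-th \emph{dimension subgroup} of $G$ is
\[
D_n(G)=G\cap(1+\Delta^n).
\]
It is the kernel of the natural map from $G$ to the group of units of $\mathbb ZG/\Delta^n$, so it consists of the elements that this ring cannot tell from $1$. We have $G=D_1(G)\ge D_2(G)\ge\cdots$, and a homomorphism $G\to G'$ maps $D_n(G)$ into $D_n(G')$.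

Write $[x,y]=xyx^{-1}y^{-1}$, and let $\gamma_1(G)=G$, $\gamma_{n+1}(G)=[G,\gamma_n(G)]$ be the lower central series. The identity
\begin{equation}\label{eq:commring}
[x,y]-1=\bigl((x-1)(y-1)-(y-1)(x-1)\bigr)x^{-1}y^{-1}
\end{equation}
shows that $[G,D_n(G)]\le D_{n+1}(G)$, hence $\gamma_n(G)\le D_n(G)$ for all $n$. The first guess is that the two series coincide, and for $n=2$ they do: the additive map $\Delta\to G/\gamma_2(G)$, $g-1\mapsto g\gamma_2(G)$, kills the generators $(g-1)(h-1)=(gh-1)-(g-1)-(h-1)$ of $\Delta^2$, so $D_2(G)\le\gamma_2(G)$. In general the guess is wrong. Rips constructed a finite $2$-group $G$ of class $3$ with $|D_4(G)|=2$. On the other hand the two series are close in the following sense, by a theorem of Sj\"ogren: there is an explicit function $s(n)$ such that $D_n(G)/\gamma_n(G)$ has exponent dividing $s(n)$ for every group $G$.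

For a nilpotent group of class $c$ the lower central series reaches $1$ at step $c+1$, and the dimension series may need longer. This raises two questions.
\begin{itemize}
\item[(A)] Is there an integer-valued function $N(c)$ such that $D_{N(c)}(G)=1$ for every nilpotent group $G$ of class $c$?
\item[(B)] Is $\bigcap_{n\ge1}D_n(G)=1$ for every nilpotent group $G$?
\end{itemize}
Question (B) is posed in \cite{PAI} as Problem~2, a weaker version of Problem~1, which is question (A).

The simplest cases suggest a positive answer and show where the difficulty lies. If $G$ is abelian, then $D_2(G)=1$. If $G$ is torsion-free of class $c$, then $D_{c+1}(G)=1$ by Sj\"ogren's theorem. If $G$ is a finite $p$-group of class $c$ and exponent $p^l$, one can reduce modulo $p$, and the description of the modular dimension subgroups recalled in Section~\ref{sec:remove} gives $D_n(G)=1$ for $n>cp^l$. This settles (B) for finitely generated nilpotent groups, because each of their nontrivial elements survives in a finite quotient of prime-power order (see the end of Section~\ref{sec:poly}).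 For an infinitely generated group, an element of $\bigcap_nD_n(G)$ lies, for each $n$, in the $n$-th dimension subgroup of some finitely generated subgroup, but this subgroup grows with $n$. The argument closes only if one has a bound that is uniform over all finite $p$-groups of class $c$, so the natural route to (B) leads through (A). Reduction modulo $p$ cannot supply such a bound: if $G=\langle g\rangle$ is cyclic of order $p^l$, then $g^{p^{l-1}}-1=(g-1)^{p^{l-1}}$ in $\mathbb F_pG$, so the modular series is long although $D_2(G)=1$.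

\begin{theorem}\label{thm:main}
For every $c\ge1$ there is an integer $N(c)$ such that $D_{N(c)}(G)=1$ for every nilpotent group $G$ of class at most $c$. In particular $\bigcap_nD_n(G)=1$ for every nilpotent group $G$.
\end{theorem}

So both questions have a positive answer. One can take $N(1)=2$, and the example of Rips forces $N(3)\ge5$.

\begin{corollary}\label{cor:main}
For every group $G$ and every $c\ge1$ we have $D_{N(c)}(G)\le\gamma_{c+1}(G)$. Hence $\bigcap_nD_n(G)=\bigcap_n\gamma_n(G)$ for every group $G$, and $\bigcap_nD_n(G)=1$ if and only if $G$ is residually nilpotent.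
\end{corollary}

\begin{proof}
The image of $D_{N(c)}(G)$ in $G/\gamma_{c+1}(G)$ lies in $D_{N(c)}(G/\gamma_{c+1}(G))$, which is trivial by Theorem~\ref{thm:main}. Therefore $\bigcap_nD_n(G)\le\bigcap_c\gamma_{c+1}(G)$, and the reverse inclusion follows from $\gamma_n(G)\le D_n(G)$. Finally, $G$ is residually nilpotent exactly when $\bigcap_n\gamma_n(G)=1$.
\end{proof}

Section~\ref{sec:poly} turns Theorem~\ref{thm:main} into the problem of constructing a polynomial map of bounded degree on a finite $p$-group. Section~\ref{sec:example} solves this problem by hand for the Heisenberg groups over $\mathbb Z/2^n$ and explains the plan of the general construction, which occupies Sections~\ref{sec:F}--\ref{sec:remove}.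

\section{Polynomial maps and the reduction to finite $p$-groups}\label{sec:poly}

To show that $z-1\notin\Delta^{n+1}$ one exhibits an additive map on $\mathbb ZG$ that kills $\Delta^{n+1}$ but not $z-1$. An additive map on $\mathbb ZG$ is the same as a function on $G$, which leads to the following notion.

A map $f\colon\Gamma\to B$ from a group to an abelian group is \emph{polynomial of degree $\le n$} if its additive extension to $\mathbb Z\Gamma$, also written $f$, vanishes on $\Delta(\Gamma)^{n+1}$. The ideal $\Delta(\Gamma)^k$ is additively spanned by the products $(x_1-1)\cdots(x_k-1)$ with $x_i\in\Gamma$, so it suffices to test these. Degree $\le0$ means that $f$ is constant, and degree $\le1$ means $f(xy)-f(x)-f(y)+f(1)=0$, that is, $f$ is a homomorphism plus a constant. The following properties are immediate from the definition.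
\begin{itemize}
\item[(P1)] Sums of maps of degree $\le n$ have degree $\le n$, and so do the composites of such a map with homomorphisms $B\to B'$ and $\Gamma'\to\Gamma$.
\item[(P2)] For $y\in\Gamma$ the translate $x\mapsto f(xy)$ has degree $\le n$, because $\Delta^{n+1}y=\Delta^{n+1}$.
\item[(P3)] If $\Gamma\to\bar\Gamma$ is surjective and $f$ factors through $\bar f\colon\bar\Gamma\to B$, then $\bar f$ has degree $\le n$, because $\Delta(\Gamma)^{n+1}$ maps onto $\Delta(\bar\Gamma)^{n+1}$.
\item[(P4)] A map $f\colon\Gamma\to\mathbb F_p$ has degree $\le n$ if and only if its $\mathbb F_p$-linear extension to $\mathbb F_p\Gamma$ vanishes on the $(n+1)$-st power of the augmentation ideal of $\mathbb F_p\Gamma$, which is spanned by the same products.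
\end{itemize}

Fix a prime $p$. Let $O=\mathbb Z_{(p)}$ be the ring of rational numbers with denominator prime to $p$, let $T=\mathbb Q/O$ be the Pr\"ufer $p$-group, and let $T[p^j]=p^{-j}O/O$ be its cyclic subgroup of order $p^j$.

\begin{lemma}\label{lem:poly}
Let $\Gamma$ be a group.
\begin{itemize}
\item[(i)] If $f\colon\Gamma\to V$ and $g\colon\Gamma\to W$ have degrees $\le m$ and $\le n$, and $V\times W\to U$, $(v,w)\mapsto vw$, is biadditive, then $x\mapsto f(x)g(x)$ has degree $\le m+n$.
\item[(ii)] Let $B,C$ be abelian groups. If $q\colon\Gamma\to B$ has degree $\le m$, where $m\ge1$, and $\tau\colon B\to C$ has degree $\le k$, then $\tau\circ q$ has degree $\le mk$.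
\item[(iii)] Every map $T[p]\to T[p^j]$ has degree $\le(p-1)j$.
\item[(iv)] If $q\colon\Gamma\to T[p^b]$ has degree $\le m$, then $q(xy^{p^{b+m}})=q(x)$ for all $x,y\in\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The ring homomorphism $\mathbb Z\Gamma\to\mathbb Z\Gamma\otimes\mathbb Z\Gamma$, $x\mapsto x\otimes x$, sends $x-1$ to $(x-1)\otimes x+1\otimes(x-1)$. Hence it sends a product of $m+n+1$ such factors to a sum of elements $a\otimes a'$ with $a\in\Delta^i$, $a'\in\Delta^j$ and $i+j=m+n+1$. The additive extension of $x\mapsto f(x)g(x)$ is this homomorphism followed by $a\otimes a'\mapsto f(a)g(a')$, and $f(a)g(a')=0$ because $i\ge m+1$ or $j\ge n+1$.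

(ii) Let $M=mk+1$, $[M]=\{1,\dots,M\}$ and $x_1,\dots,x_M\in\Gamma$. For $S\subset[M]$ let $x_S$ be the product of the $x_i$, $i\in S$, in increasing order, so that $\prod_i(x_i-1)=\sum_S(-1)^{M-|S|}x_S$. For $V\subset[M]$ put $d_V=q(\prod_{i\in V}(x_i-1))\in B$; then $d_V=0$ if $|V|>m$. Expanding $x_S=\prod_{i\in S}(1+(x_i-1))$ gives $q(x_S)=\sum_{V\subset S}d_V$. Write $[b]$ for the basis element of $\mathbb Z[B]$ given by $b\in B$, so that $[b+b']=[b][b']$. Then
\[
[q(x_S)]=[d_\emptyset]\prod_{\emptyset\ne V\subset S,\ |V|\le m}\bigl(1+([d_V]-1)\bigr)=\sum_{\mathcal V}\,[d_\emptyset]\prod_{V\in\mathcal V}([d_V]-1),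
\]
where $\mathcal V$ runs over the collections of nonempty subsets of $S$ of size $\le m$. In $\xi=\sum_S(-1)^{M-|S|}[q(x_S)]$ the term of a collection $\mathcal V$ has coefficient $\sum_{S\supset\bigcup\mathcal V}(-1)^{M-|S|}$, which is $0$ unless $\bigcup\mathcal V=[M]$. In that case $|\mathcal V|\ge M/m>k$. So $\xi\in\Delta(B)^{k+1}$ and $(\tau\circ q)(\prod_i(x_i-1))=\tau(\xi)=0$.

(iii) Let $y$ generate the cyclic group $C=T[p]$, written multiplicatively, and put $X=y-1$, so that $\Delta(C)=X\mathbb ZC$. From $(1+X)^p=1$ we get $X^p=-\sum_{0<i<p}\binom piX^i\in pX\mathbb ZC$, that is, $\Delta^p\subset p\Delta$. By induction $\Delta^{1+(p-1)j}\subset p^j\Delta$, and an additive map to $T[p^j]$ kills $p^j\Delta$.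

(iv) Put $a=b+m$. Since $x(y-1)^i\in\Delta^i$, the binomial theorem gives $q(xy^{p^a})-q(x)=\sum_{i=1}^m\binom{p^a}{i}q(x(y-1)^i)$. We have $i\binom{p^a}{i}=p^a\binom{p^a-1}{i-1}$, and $i\le m$ is not divisible by $p^m$. So each coefficient $\binom{p^a}{i}$ is divisible by $p^b$, and the sum is $0$.
\end{proof}

\begin{proposition}\label{prop:A}
For $c\ge2$ and a prime $p$ there is an integer $n(c,p)$ with the following property. For every finite $p$-group $G$ of class at most $c$ and every central element $z\in G$ of order $p$ there is a polynomial map $\bar f\colon G\to T$ of degree $\le n(c,p)$ with $\bar f(z)\ne\bar f(1)$.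
\end{proposition}

\begin{remark}
Nothing is lost by taking values in $T$. For a finite $p$-group $G$, the group $\Delta^k/\Delta^{k+1}$ is a quotient of the $k$-th tensor power of $G/\gamma_2(G)$, so $\Delta/\Delta^{n+1}$ is a finite abelian $p$-group and its homomorphisms to $T$ separate points. Thus $z\notin D_{n+1}(G)$ if and only if some map $G\to T$ of degree $\le n$ separates $z$ from $1$. The target $\mathbb F_p$ would be too small: for $G=\langle g\rangle$ of order $p^l$ and $z=g^{p^{l-1}}$, a separating map to $\mathbb F_p$ has degree at least $p^{l-1}$ by (P4), while an embedding $G\to T$ has degree $1$.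
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:A}]
For $c=1$ take $N(1)=2$. Let $c\ge2$.

Let $G$ be a finite $p$-group of class $\le c$ and $n=n(c,p)$. If $D_{n+1}(G)\ne1$, this normal subgroup meets the center nontrivially and so contains a central element $z$ of order $p$. Then $z-1\in\Delta^{n+1}$, and the map $\bar f$ of Proposition~\ref{prop:A} satisfies $\bar f(z)-\bar f(1)=0$, a contradiction. Hence $D_{n(c,p)+1}(G)=1$. This bound depends on $p$, and Sj\"ogren's theorem is used, here only, to leave finitely many primes: as $\gamma_{c+1}(G)=1$, the $p$-group $D_{c+1}(G)$ has exponent dividing $s(c+1)$, so it is trivial if $p\nmid s(c+1)$. Let $N(c)$ be the maximum of $c+1$ and the numbers $n(c,p)+1$ for the primes $p$ dividing $s(c+1)$. Then $D_{N(c)}(G)=1$ for all finite groups $G$ of prime-power order and class $\le c$.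

Now let $G$ be any nilpotent group of class $\le c$ and suppose $1\ne g\in D_{N(c)}(G)$. An expression of $g-1$ as an element of $\Delta^{N(c)}$ involves finitely many elements of $G$, so $g\in D_{N(c)}(G')$ for a finitely generated subgroup $G'$. By a theorem of Hirsch, finitely generated nilpotent groups are residually finite, so $g$ survives in a finite quotient of $G'$. This quotient is nilpotent, hence the direct product of its Sylow subgroups, so $g$ survives in a quotient $P$ of $G'$ of prime-power order and class $\le c$. The image of $g$ lies in $D_{N(c)}(P)=1$, a contradiction.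
\end{proof}

The rest of the paper proves Proposition~\ref{prop:A}. From now on $c\ge2$ and $p$ are fixed, and a \emph{constant} is a nonnegative integer that depends only on $c$ and $p$. In particular a constant does not depend on $G$, on its exponent or number of generators, or on $z$.

\section{The Heisenberg groups modulo $2^n$, and the plan of the proof}\label{sec:example}

Let $G$ and $z$ be as in Proposition~\ref{prop:A}. Functions of bounded degree are hard to see on $G$ itself, but they abound on a torsion-free nilpotent group, where they are polynomials in rational coordinates. So we lift the problem. Let $\pi\colon F\to G$ be a surjective homomorphism, and put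
\[
R=\pi^{-1}(\langle z\rangle),\qquad \varphi\colon R\to T[p],\qquad \varphi(r)=j/p+O\ \text{ if }\ \pi(r)=z^j.
\]
Then $\varphi$ is a homomorphism with kernel $\ker\pi$. Since $z$ is central, $R$ is normal in $F$ and $\varphi([F,R])=0$.

\begin{lemma}\label{lem:lift}
Let $f^*\colon F\to T$ be polynomial of degree $\le n$ with
\begin{equation}\label{eq:goal}
f^*(xr)=f^*(x)+\varphi(r)\qquad(x\in F,\ r\in R).
\end{equation}
Then $f^*$ induces a map $\bar f\colon G\to T$ of degree $\le n$ with $\bar f(z)\ne\bar f(1)$.
\end{lemma}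

\begin{proof}
By \eqref{eq:goal}, $f^*$ is constant on the cosets of $\ker\varphi=\ker\pi$, so it factors through a map $\bar f$ on $G$, of degree $\le n$ by (P3). For $r\in\pi^{-1}(z)$ we get $\bar f(z)-\bar f(1)=\varphi(r)=1/p+O\ne0$.
\end{proof}

If $G$ is abelian, take $F=\mathbb Z^d$. Since $T$ is divisible, $\varphi$ extends to a homomorphism $F\to T$, which satisfies \eqref{eq:goal} and has degree $1$. In other words, $f^*$ is a linear form $\hat\Phi\colon\mathbb Q^d\to\mathbb Q$ read modulo $O$. For nonabelian $G$ the natural attempt is to take the same linear form in logarithmic coordinates. The following example shows how this fails and how it is repaired.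

\begin{example}\label{ex:heis}
Let $p=2$, $c=2$, $n\ge1$. Let $F$ and $G$ be the groups of upper unitriangular $3\times3$ matrices over $O$ and over $O/2^nO=\mathbb Z/2^n$, with $\pi$ the reduction map. Let $X=E_{12}$, $Y=E_{23}$, $Z=E_{13}=[X,Y]$ and $z=1+2^{n-1}Z$. Write
\[
x=e^u=1+a_1X+a_2Y+(a_3+\tfrac12a_1a_2)Z,\qquad u=a_1X+a_2Y+a_3Z,
\]
and $r=e^v$ with $v=b_1X+b_2Y+b_3Z$. Then $r\in R$ if and only if $b_1,b_2\in2^nO$ and $b_3\in2^{n-1}O$, and $\varphi(r)=2^{-n}b_3+O$, because $\frac12b_1b_2\in2^{2n-1}O\subset2^nO$. So $\varphi(e^v)=\hat\Phi(v)+O$ for the linear form $\hat\Phi(u)=2^{-n}a_3$. Put $f_0(x)=\hat\Phi(\log x)$. From $\log(e^ue^v)=u+v+\frac12[u,v]$ and $[u,v]=(a_1b_2-a_2b_1)Z$ we get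
\[
f_0(xr)-f_0(x)=2^{-n}b_3+2^{-n-1}(a_1b_2-a_2b_1).
\]
The error term lies in $\frac12O$, for every $n$. This is no accident: $e^{[u,v]}=[x,r]\in\ker\varphi$, so $\hat\Phi([u,v])\in O$, and only the denominator of the coefficient $\frac12$ does harm. But the error is not $0$ modulo $O$; it equals $\frac12$ for $x=e^X$, $r=e^{2^nY}$.

We look for a correction $E(a_1,a_2)$ with
\[
E(a_1+b_1,a_2+b_2)-E(a_1,a_2)\equiv2^{-n}b_1\cdot\frac{a_2}2+2^{-n}b_2\cdot\frac{-a_1}2\pmod O .
\]
No rational polynomial has partial derivatives $2^{-n}a_2/2$ and $-2^{-n}a_1/2$, since the mixed second derivatives would differ. But $2^{-n}b_i\in O$, so only the classes of the coefficients $a_2/2$ and $-a_1/2$ modulo $O$ matter. Replace them by $a_2^2/2$ and $a_1^2/2$. These have the same classes, because $a^2\equiv a\equiv-a\pmod 2$, and they vary more slowly: $(a+b)^2-a^2=b(2a+b)\in2^{n+1}O$ for $b\in2^nO$. Now integrate as if the new coefficients were constant, that is, put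
\[
E=2^{-n}a_1\cdot\frac{a_2^2}2+2^{-n}a_2\cdot\frac{a_1^2}2 .
\]
The increment of the first summand is
\[
2^{-n}b_1\cdot\frac{a_2^2}2+2^{-n-1}(a_1+b_1)\bigl((a_2+b_2)^2-a_2^2\bigr)\equiv2^{-n}b_1\cdot\frac{a_2}2\pmod O,
\]
and exchanging the indices $1$ and $2$ shows that the increment of the second is $\equiv2^{-n}b_2a_1/2\equiv2^{-n}b_2\cdot(-a_1/2)$. Hence $f^*=f_0+E\bmod O$ satisfies \eqref{eq:goal}. The coordinates $a_1,a_2$ are homomorphisms on $F$. The matrix $x$ is a function of degree $\le2$, since a product of three matrices $x_i-1$ vanishes. So by Lemma~\ref{lem:poly}(i), $f^*$ has degree $\le3$ for every $n$. (The correction $2^{-n-1}a_1a_2$, which produces the corner entry of the matrix, also works here; the one above is the model for the general construction.)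
\end{example}

The general proof has four steps.
\begin{enumerate}
\item \emph{Coordinates} (Section~\ref{sec:F}). We take for $F$ a free nilpotent group of class $c$ with roots of order prime to $p$ adjoined, and squeeze $\log F$ between a lattice $\mathfrak k$ and $p^{e_0}\mathfrak k$, with $e_0$ a constant.
\item \emph{Linearization} (Section~\ref{sec:s}). On the part of $R$ inside $\exp(p^h\mathfrak k)$, with $h$ a constant, $\varphi\circ\exp$ is a linear map on a lattice $\mathfrak s$, and it kills brackets with $\mathfrak k$ up to a bounded power of $p$.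
\item \emph{Correction} (Section~\ref{sec:main}). A polynomial that plays the role of $t\mapsto t^2$ yields a map $f$ of bounded degree satisfying \eqref{eq:goal} exactly for $r\in\exp(\mathfrak s)$, and up to an error of bounded order for all $r\in R$.
\item \emph{Removing the error} (Section~\ref{sec:remove}). The remaining error descends to a finite $p$-group of bounded exponent. There the modular theory gives bounded degrees, and the error is removed one power of $p$ at a time.
\end{enumerate}
Step 4 cannot replace step 3. In Example~\ref{ex:heis} the error of $f_0$ has order $2$, but it is nonzero at $r=e^{2^nY}$, which for large $n$ dies in every quotient of $F$ of given exponent.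

\section{The group $F$ and the lattice $\mathfrak k$}\label{sec:F}

\subsection{Roots of order prime to $p$}

We want all bookkeeping of denominators to take place in the local ring $O$, and for this the group $F$ must admit powers with exponents in $O$.

\begin{lemma}\label{lem:iso}
Let $U$ be a nilpotent group and $V\le U$. Then $\widetilde V=\{g\in U: g^m\in V\text{ for some }m\text{ prime to }p\}$ is a subgroup of $U$.
\end{lemma}

\begin{proof}
Let $a^m,b^n\in V$ with $m,n$ prime to $p$, and put $U_0=\langle a,b\rangle$, $V_0=\langle a^m,b^n\rangle$. We show by induction on the class $e$ of $U_0$ that $|U_0:V_0|$ is finite and prime to $p$. If $e\le1$, then $U_0/V_0$ is abelian and generated by elements of orders dividing $m$ and $n$. Let $e>1$. The subgroup $\gamma_e(U_0)$ is central, the iterated commutator of $e$ elements is a homomorphism in each variable, and $\gamma_e(U_0)$ is generated by its values on entries from $\{a,b\}$. Replacing each entry $a$ by $a^m$ and each entry $b$ by $b^n$ raises such a generator to a power prime to $p$, and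 the result lies in $V_0$. So $|V_0\gamma_e(U_0):V_0|=|\gamma_e(U_0):V_0\cap\gamma_e(U_0)|$ is finite and prime to $p$. The same holds for $|U_0:V_0\gamma_e(U_0)|$ by induction applied to $U_0/\gamma_e(U_0)$.

Since $U_0$ is nilpotent, there is a chain $V_0\trianglelefteq V_1\trianglelefteq\dots\trianglelefteq V_k=U_0$. Raising successively to the indices $|V_i:V_{i-1}|$ gives $g^{|U_0:V_0|}\in V_0\le V$ for all $g\in U_0$, in particular for $g=ab$ and $g=a^{-1}$.
\end{proof}

\subsection{The group $F$}

Let $G=\langle g_1,\dots,g_d\rangle$ be a finite $p$-group of class $\le c$ and $z\in G$ central of order $p$. Let $A$ be the quotient of the free associative algebra $\mathbb Q\langle X_1,\dots,X_d\rangle$ by $I^{c+1}$, where $I$ is the ideal generated by the $X_i$; the image of $I$ in $A$ is again called $I$. The maps $\exp\colon I\to1+I$ and $\log\colon1+I\to I$ are given by finite sums and are mutually inverse. By \eqref{eq:commring} the group $1+I$ is nilpotent of class $\le c$. Let $\mathfrak L\subset I$ be the Lie subalgebra generated by the $X_i$,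 graded by degree, and $\mathfrak L_{\ge k}$ the sum of its components of degree $\ge k$. A \emph{Lie monomial} is an iterated bracket with any arrangement of brackets, and its arguments are its \emph{entries}. Lie monomials with more than $c$ entries from $\mathfrak L$ vanish. For right-normed brackets, in Lie algebras and in groups, we write
\[
[w_1,\dots,w_k,a]=[w_1,[w_2,[\dots,[w_k,a]\dots]]].
\]

We recall the Baker--Campbell--Hausdorff formula. There are universal rational Lie polynomials $H_k$, homogeneous of degree $k$, with $H_2(u,v)=\frac12[u,v]$, such that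
\begin{equation}\label{eq:bch}
\log(e^ue^v)=u+v+\sum_{k=2}^cH_k(u,v)\qquad(u,v\in\mathfrak L).
\end{equation}
A Lie monomial with at least two entries, all equal, vanishes, so each $H_k(u,v)$ is a combination of monomials containing both $u$ and $v$. The part of $\log(e^ue^v)$ that is linear in $v$ equals $\frac{\mathrm{ad}_u}{1-e^{-\mathrm{ad}_u}}\,v$, where $\mathrm{ad}_u(v)=[u,v]$. Also $e^ue^ve^{-u}=\exp(e^{\mathrm{ad}_u}v)$.

By \eqref{eq:bch}, $\exp(\mathfrak L)$ is a subgroup of $1+I$. By a theorem of Magnus, the elements $1+X_i$ freely generate a free nilpotent group of class $c$. The algebra endomorphism $X_i\mapsto e^{X_i}-1$ of $A$ induces the identity on each $I^k/I^{k+1}$, so it is an automorphism, and it maps $1+X_i$ to $e^{X_i}$. Hence $F_{\mathbb Z}=\langle e^{X_1},\dots,e^{X_d}\rangle$ is free nilpotent of class $c$ on the $e^{X_i}$, and there is a surjection $\pi\colon F_{\mathbb Z}\to G$ with $e^{X_i}\mapsto g_i$. Let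
\[
F=\{x\in\exp(\mathfrak L): x^m\in F_{\mathbb Z}\text{ for some }m\text{ prime to }p\},
\]
a group by Lemma~\ref{lem:iso}. For $a\in\mathbb Q$ put $x^a=\exp(a\log x)$. The group $F$ is closed under powers with exponent $a=s/t\in O$, $t$ prime to $p$, since $x^m\in F_{\mathbb Z}$ implies $(x^a)^{tm}=x^{sm}\in F_{\mathbb Z}$.

The map $\pi$ extends to $F$. To see this, apply Lemma~\ref{lem:iso} to the graph $V$ of $\pi$ in the nilpotent group $\exp(\mathfrak L)\times G$. If $(1,g)\in\widetilde V$, then $g^m=1$ with $m$ prime to $p$, so $g=1$; thus $\widetilde V$ projects injectively to $\exp(\mathfrak L)$. The image of the projection lies in $F$. Conversely, if $x^m\in F_{\mathbb Z}$ with $m$ prime to $p$, the cyclic $p$-group $\langle\pi(x^m)\rangle$ contains an element $g$ with $g^m=\pi(x^m)$, and $(x,g)\in\widetilde V$. So $\widetilde V$ is the graph of a homomorphism $\pi\colon F\to G$ extending the given one.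

Define $R$ and $\varphi$ for this $\pi$ as in Section~\ref{sec:example}. For $r\in R$ and $a=s/t\in O$ we have
\begin{equation}\label{eq:powers}
r^a\in R,\qquad\varphi(r^a)=a\varphi(r).
\end{equation}
Indeed $(r^a)^t=r^s\in R$, and $F/R\cong G/\langle z\rangle$ is a $p$-group, so $r^a\in R$; moreover $t\varphi(r^a)=s\varphi(r)$, and $t$ acts invertibly on $T[p]$.

\subsection{Denominators}

We need one more universal formula, for group commutators. For $1\le l\le c-1$,
\begin{equation}\label{eq:comm}
\log[e^{u_1},\dots,e^{u_l},e^v]=[u_1,\dots,u_l,v]+C_l(u_1,\dots,u_l,v),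
\end{equation}
where $C_l$ is a rational combination of Lie monomials with at least $l+2$ and at most $c$ entries, each containing $v$. To prove this, compute with free variables, discarding terms of degree $>c$. By repeated use of \eqref{eq:bch} the left side is a Lie polynomial. It vanishes when one of the variables is set to $0$, so each of its multihomogeneous components involves all variables, and each component is a combination of Lie monomials of that multidegree. It remains to find the lowest term. For $l=1$, write $[e^a,e^b]=\exp(e^{\mathrm{ad}_a}b)\,e^{-b}$ and $e^{\mathrm{ad}_a}b=b+[a,b]+\cdots$; then \eqref{eq:bch} gives $[a,b]$ plus terms of degree $\ge3$. For $l>1$ substitute $a=u_1$ and $b=\log[e^{u_2},\dots,e^{u_l},e^v]$, which by induction is $[u_2,\dots,u_l,v]$ plus terms of degree $\ge l+1$. Monomials of degree $\ge3$ in $a,b$ that contain $b$ then have degree $\ge l+2$.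

Let $\mu$ be a constant such that $p^\mu/k!\in O$ for $k\le c$, and such that $p^\mu H_k$ $(2\le k\le c)$ and $p^\mu C_l$ $(1\le l\le c-1)$ are $O$-combinations of Lie monomials of the kinds just described. All later constants grow out of $\mu$. Two consequences are used repeatedly. The first follows by substituting in \eqref{eq:bch}, expanding multilinearly, and dropping the monomials in $Y$ alone: for $Y,y\in\mathfrak L$,
\begin{equation}\label{eq:shift}
\log(e^{-Y}e^{Y+y})=y+p^{-\mu}\xi,
\end{equation}
where $\xi$ is an $O$-combination of Lie monomials in $Y,y$ with between $2$ and $c$ entries, each containing $y$. The second lets us move any chosen entry to the innermost position.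
\begin{itemize}
\item[(M)] A Lie monomial with $k+1\ge2$ entries, one of which, $a$, is distinguished, is a $\mathbb Z$-combination of monomials $[w_1,\dots,w_k,a]$, where $w_1,\dots,w_k$ are the other entries in some order.
\end{itemize}
Write the monomial as $\pm[a',b']$ with $a$ occurring in $b'$, and use induction for $b'$. By the Jacobi identity $\mathrm{ad}_{[x,y]}=\mathrm{ad}_x\mathrm{ad}_y-\mathrm{ad}_y\mathrm{ad}_x$, the operator $\mathrm{ad}_{a'}$ is a $\mathbb Z$-combination of products of the operators $\mathrm{ad}_w$, with each entry $w$ of $a'$ occurring once. This proves (M).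

\subsection{The lattice $\mathfrak k$}

The set $\log F$ need not be closed under addition: in Example~\ref{ex:heis} it contains $X$ and $Y$ but not $X+Y$. We replace it by a lattice on which brackets are divisible enough to absorb the denominators. Let $\mathfrak L_{O,k}$ be the $O$-span of the Lie monomials with $k$ entries from $X_1,\dots,X_d$, and put
\[
\mathfrak k=\sum_{k=1}^cp^{-\mu(k-1)}\mathfrak L_{O,k}.
\]
This is a finitely generated $O$-module spanning $\mathfrak L$, hence a free $O$-module of rank $\dim\mathfrak L$. From $-\mu(j-1)-\mu(k-1)=\mu-\mu(j+k-1)$ we get $[\mathfrak k,\mathfrak k]\subset p^\mu\mathfrak k$, and by induction a Lie monomial with $k$ entries from $\mathfrak k$ lies in $p^{\mu(k-1)}\mathfrak k$. For $l\ge0$, $u,v\in p^l\mathfrak k$ and $k\ge2$ this gives $H_k(u,v)\in p^{-\mu+\mu(k-1)+kl}\mathfrak k\subset p^l\mathfrak k$. So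
\[
K_l=\exp(p^l\mathfrak k)
\]
is a group for every $l\ge0$.

\begin{lemma}\label{lem:sandwich}
Let $e_0=\mu c(c-1)/2$. Then $K_{e_0}\le F\le K_0$.
\end{lemma}

\begin{proof}
Since $X_i\in\mathfrak k$, we have $F_{\mathbb Z}\le K_0$. If $x^m\in F_{\mathbb Z}$ with $m$ prime to $p$, then $m\log x\in\mathfrak k$, so $\log x\in\mathfrak k$. Thus $F\le K_0$.

For the other inclusion we approximate degree by degree. Put $h_{c+1}=0$ and $h_k=h_{k+1}+\mu(k-1)$, so that $h_1=e_0$. We show $\exp(p^{h_k}\mathfrak k\cap\mathfrak L_{\ge k})\subset F$ by downward induction on $k$; for $k=c+1$ there is nothing to prove. Let $v\in p^{h_k}\mathfrak k\cap\mathfrak L_{\ge k}$. Its component $v_k$ of degree $k$ lies in $p^{h_k-\mu(k-1)}\mathfrak L_{O,k}=p^{h_{k+1}}\mathfrak L_{O,k}$. By (M), $v_k=\sum_ja_jm_j$ with $a_j\in p^{h_{k+1}}O$ and $m_j$ right-normed monomials in the $X_i$. Let $x_j\in F_{\mathbb Z}$ be the group commutator obtained from $m_j$ by replacing each $X_i$ with $e^{X_i}$. Then $\log x_j\in\mathfrak k$, and $\log x_j\in m_j+\mathfrak L_{\ge k+1}$ by \eqref{eq:comm}.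 So $x=\prod_jx_j^{a_j}$ lies in $F\cap K_{h_{k+1}}$, and $\log x\in v_k+\mathfrak L_{\ge k+1}$ by \eqref{eq:bch}, because brackets of elements of $\mathfrak L_{\ge k}$ lie in $\mathfrak L_{\ge2k}\subset\mathfrak L_{\ge k+1}$. For the same reason $e^vx^{-1}=e^{v'}$ with $v'\in\mathfrak L_{\ge k+1}$, and $v'\in p^{h_{k+1}}\mathfrak k$ because $e^v,x\in K_{h_{k+1}}$. By induction $e^{v'}\in F$, so $e^v\in F$.
\end{proof}

\begin{lemma}\label{lem:K}
For $l\ge e_0$ the group $K_l$ is normal in $F$, and $F/K_l$ is a finite $p$-group of class $\le c$ and exponent dividing $p^l$.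
\end{lemma}

\begin{proof}
Let $x=e^u\in F$, so $u\in\mathfrak k$, and let $v\in p^l\mathfrak k$. For $1\le k<c$ we have $\mathrm{ad}_u^k(v)/k!\in p^{\mu k-\mu+l}\mathfrak k\subset p^l\mathfrak k$, so $xe^vx^{-1}=\exp(e^{\mathrm{ad}_u}v)\in K_l$. If $Y\in\mathfrak k$ and $y\in p^l\mathfrak k$, a Lie monomial in $Y,y$ with $k\ge2$ entries that contains $y$ lies in $p^{\mu(k-1)+l}\mathfrak k\subset p^{\mu+l}\mathfrak k$, so $e^{-Y}e^{Y+y}\in K_l$ by \eqref{eq:shift}. Thus the coset $xK_l$ is determined by the class of $\log x$ in the finite group $\mathfrak k/p^l\mathfrak k$. Finally $x^{p^l}=\exp(p^lu)\in K_l$.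
\end{proof}

\section{Linearizing $\varphi$}\label{sec:s}

In Example~\ref{ex:heis} the set $\log R$ was a lattice, $\varphi\circ\exp$ was linear on it, and $[u,v]$ was the logarithm of a group commutator. In general none of this can be read off directly, since \eqref{eq:bch} and \eqref{eq:comm} have further terms with denominators. We show that it holds deep enough inside $\mathfrak k$, at a depth that is a constant.

Put $\varepsilon_j=e_0+(c-j)\mu$ for $1\le j\le c$, so that $\varepsilon_j=\varepsilon_{j+1}+\mu$ and $\varepsilon_j\ge e_0$, and put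
\[
\alpha=(c-1)\varepsilon_1,\qquad\beta=\mu+\alpha .
\]
Let $h$ be a constant with $h\ge\varepsilon_1+\mu$. It will be fixed in Section~\ref{sec:main} as a function of $\beta$, so it matters that $\alpha$ and $\beta$ do not depend on $h$. Define
\[
\mathfrak s=\{v\in p^h\mathfrak k: e^v\in R\},\qquad\Phi\colon\mathfrak s\to T[p],\quad\Phi(v)=\varphi(e^v),
\]
and let $\mathfrak r$ be the $O$-span of all $[u_1,\dots,u_k,v]$ with $k\ge1$, $u_i\in\mathfrak k$, $v\in\mathfrak s$. By (M):
\begin{itemize}
\item[(R)] A Lie monomial with at least two entries, all from $\mathfrak k$ and one of them from $\mathfrak s$, lies in $\mathfrak r$.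
\end{itemize}

\begin{proposition}\label{prop:lin}
\begin{itemize}
\item[(i)] $\mathfrak s$ is an $O$-submodule of $p^h\mathfrak k$ of finite index, and $\Phi$ is $O$-linear.
\item[(ii)] $p^\alpha\mathfrak r\subset\mathfrak s$ and $\Phi(p^\alpha\mathfrak r)=0$.
\end{itemize}
\end{proposition}

The proof compares sums in $\mathfrak L$ with products in $F$, modulo a submodule that absorbs the correction terms.

\begin{lemma}\label{lem:pair}
Let $\mathfrak n\subset\mathfrak m$ be $O$-submodules of $p^h\mathfrak k$ with $[p^h\mathfrak k,\mathfrak m]\subset p^\mu\mathfrak n$, and let $Y\in p^h\mathfrak k$.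
\begin{itemize}
\item[(i)] If $a\in\mathfrak m$, then $\log(e^Ye^a)\in Y+a+\mathfrak n$.
\item[(ii)] If $y\in\mathfrak n$, then $e^{Y+y}\in e^Y\exp(\mathfrak n)$.
\end{itemize}
\end{lemma}

\begin{proof}
A monomial $[w_1,\dots,w_k,a]$ with $k\ge1$, $w_i\in p^h\mathfrak k$, $a\in\mathfrak m$ lies in $p^\mu\mathfrak n$, by induction on $k$, since $p^\mu\mathfrak n\subset\mathfrak m$. By (M) the same holds for every Lie monomial with at least two entries from $p^h\mathfrak k$, one of them from $\mathfrak m$. Apply this to the monomials in \eqref{eq:bch} for (i) and to those in \eqref{eq:shift} for (ii).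
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lin}]
The source of all vanishing is $\varphi([F,R])=0$, and this is where the centrality of $z$ enters. A bracket $[u_1,\dots,u_l,v]$ differs from the logarithm of an element of $[F,R]$ by longer brackets divided by $p^\mu$. So we argue by downward induction on the length, and pay for the denominator at each step by allowing the entries of longer brackets to be less divisible. For $1\le j\le c$ let $\mathfrak n_j$ be the $O$-span of the \emph{generators}
\[
[u_1,\dots,u_l,v],\qquad l\ge j,\quad u_i\in p^{\varepsilon_j}\mathfrak k,\quad v\in\mathfrak s .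
\]
Then $\mathfrak n_j\subset p^h\mathfrak k$, and $\mathfrak n_c=0$ because $\mathfrak L$ has class $\le c$. An $O$-multiple of a generator is a generator, as the coefficient can be moved into $u_1$.

\emph{Step 1: two kinds of pairs.} Lemma~\ref{lem:pair} applies to $\mathfrak n=\mathfrak n_{j+1}$, $\mathfrak m=\mathfrak n_j+\mathfrak n_{j+1}$ for $1\le j<c$, and to $\mathfrak n=\mathfrak n_1$, $\mathfrak m=\mathfrak n_1+O\mathfrak s$, where $O\mathfrak s$ is the $O$-span of $\mathfrak s$. Indeed, let $w\in p^h\mathfrak k$ and write $w=p^\mu w'$ with $w'\in p^{h-\mu}\mathfrak k\subset p^{\varepsilon_1}\mathfrak k\subset p^{\varepsilon_{j+1}}\mathfrak k$. If $a$ is a generator of $\mathfrak n_j$ or of $\mathfrak n_{j+1}$, its entries $u_i$ lie in $p^{\varepsilon_{j+1}}\mathfrak k$ and there are at least $j$ of them, so $[w',a]$ is a generator of $\mathfrak n_{j+1}$. If $a$ lies in $\mathfrak s$ or is a generator of $\mathfrak n_1$, then $[w',a]$ is a generator of $\mathfrak n_1$.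

\emph{Step 2: $\exp(\mathfrak n_j)\subset\ker\varphi$ for $1\le j\le c$.} This holds for $j=c$. Assume it for $j+1$, and let $y=y_1+\dots+y_k\in\mathfrak n_j$ with nonzero generators $y_i$. Consider one of them, $y_i=[u_1,\dots,u_l,v]$, where $j\le l\le c-1$. The elements $e^{u_1},\dots,e^{u_l}$ lie in $F$ by Lemma~\ref{lem:sandwich}, since $\varepsilon_j\ge e_0$, and $e^v\in R$. So
\[
x_i=[e^{u_1},\dots,e^{u_l},e^v]\in[F,R]\subset\ker\varphi .
\]
By \eqref{eq:comm}, $\log x_i-y_i$ is $p^{-\mu}$ times an $O$-combination of monomials with at least $j+2$ entries from $p^{\varepsilon_j}\mathfrak k$, one of them $v$. By (M) such a monomial is a combination of monomials $[w_1,\dots,w_{k'},v]$ with $k'\ge j+1$ and $w_1,\dots,w_{k'}\in p^{\varepsilon_j}\mathfrak k=p^\mu p^{\varepsilon_{j+1}}\mathfrak k$, so it lies in $p^\mu\mathfrak n_{j+1}$. Hence $\log x_i\in y_i+\mathfrak n_{j+1}\subset\mathfrak n_j+\mathfrak n_{j+1}$. By Lemma~\ref{lem:pair}(i) and induction on $i$ we get $\log(x_1\cdots x_i)\in y_1+\dots+y_i+\mathfrak n_{j+1}$. So $Y=\log(x_1\cdots x_k)$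 satisfies $e^Y\in\ker\varphi$ and $y-Y\in\mathfrak n_{j+1}$. By Lemma~\ref{lem:pair}(ii), $e^y\in e^Y\exp(\mathfrak n_{j+1})\subset\ker\varphi$.

\emph{Step 3: proof of (i).} Let $v,w\in\mathfrak s$ and $Y=\log(e^ve^w)\in p^h\mathfrak k$. Use Lemma~\ref{lem:pair} with the second pair. By part (i), $v+w-Y\in\mathfrak n_1$, and by part (ii) and Step 2, $e^{v+w}\in e^ve^w\exp(\mathfrak n_1)\subset e^ve^w\ker\varphi$. So $v+w\in\mathfrak s$ and $\Phi(v+w)=\Phi(v)+\Phi(w)$. For $a\in O$, \eqref{eq:powers} gives $av\in\mathfrak s$ and $\Phi(av)=a\Phi(v)$. If $p^t$ is the exponent of $F/R$, then $p^{t+h}\mathfrak k\subset\mathfrak s$, because $K_h\le F$. So the index is finite.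

\emph{Step 4: proof of (ii).} By Step 2, $\mathfrak n_1\subset\mathfrak s$ and $\Phi(\mathfrak n_1)=0$. A nonzero monomial $[u_1,\dots,u_k,v]$ with $u_i\in\mathfrak k$, $v\in\mathfrak s$ has $k\le c-1$, and its product with $p^{k\varepsilon_1}$ is a generator of $\mathfrak n_1$. So $p^\alpha\mathfrak r\subset\mathfrak n_1$.
\end{proof}

By the elementary divisor theorem over $O$ there is a basis $(\eta_i)$ of $\mathfrak k$ such that the elements $v_i=p^{n_i}\eta_i$ form a basis of $\mathfrak s$. Here $n_i\ge h$, since $\mathfrak s\subset p^h\mathfrak k$. The $n_i$ reflect the structure of $G$ and are not bounded. Choose $\hat\Phi(v_i)\in p^{-1}O$ representing $\Phi(v_i)$, and extend to a $\mathbb Q$-linear form $\hat\Phi\colon\mathfrak L\to\mathbb Q$. Then $\hat\Phi(v)+O=\Phi(v)$ for all $v\in\mathfrak s$, and Proposition~\ref{prop:lin} gives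
\begin{equation}\label{eq:bounds}
\hat\Phi(\mathfrak s)\subset p^{-1}O,\qquad\hat\Phi(\mathfrak r)\subset p^{-\alpha}O,\qquad p^{-\mu}\mathfrak r\subset p^{-\beta}\mathfrak s .
\end{equation}

\section{The corrected function}\label{sec:main}

\subsection{What the correction must do}

For $u\in\mathfrak k$ define the operator $\zeta_u$ and the linear form $\psi_u$ on $\mathfrak L$ by
\[
\zeta_u=\frac{1-e^{-\mathrm{ad}_u}}{\mathrm{ad}_u}=\sum_{k=0}^{c-1}\frac{(-1)^k\,\mathrm{ad}_u^k}{(k+1)!},\qquad\psi_u(w)=\hat\Phi\bigl((\zeta_u-1)w\bigr);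
\]
the sum stops because $\mathrm{ad}_u^c=0$ on $\mathfrak L$. We have $(\zeta_u-1)\mathfrak s\subset p^{-\mu}\mathfrak r$, so by \eqref{eq:bounds}
\begin{equation}\label{eq:psi}
\psi_u(\mathfrak s)\subset p^{-\beta}O .
\end{equation}
Let $x=e^u\in F$, $r=e^v$ with $v\in\mathfrak s$, and $\log(xr)=u+w$. To first order in $v$ we have $v=\zeta_uw$, by the formula for the linear part of \eqref{eq:bch}, and therefore $\hat\Phi(v)=\hat\Phi(w)+\psi_u(w)$. The function $\hat\Phi(\log x)$ has increment $\hat\Phi(w)$, so we need a correction $E(u)$ with increment $\psi_u(w)$ modulo $O$. In Example~\ref{ex:heis}, $\psi_u(w)=-\frac12\hat\Phi([u,w])$, and the coefficients $a_2/2$ and $-a_1/2$ are $\psi_u(2^nX)$ and $\psi_u(2^nY)$.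

We try $E(u)=\Psi_u(u)$ for a family of linear forms $\Psi_u$. With $u'=u+w$,
\[
\Psi_{u'}(u')-\Psi_u(u)=\Psi_u(w)+(\Psi_{u'}-\Psi_u)(u').
\]
So we need $\Psi_u\equiv\psi_u$ on the vectors $w$ that occur, which lie in $p^{-\beta}\mathfrak s$, and we need $\Psi_{u'}-\Psi_u$ to be integral on $\mathfrak k$. The first condition concerns the lattice $\mathfrak s$ and the second the lattice $\mathfrak k$; the basis $v_i=p^{n_i}\eta_i$ turns both into conditions on the single numbers $\Psi_u(v_i)$. The choice $\Psi_u=\psi_u$ gives $E=0$, since $\zeta_uu=u$. The next lemma shows that it violates the second condition only by a bounded power of $p$.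

\begin{lemma}\label{lem:var}
Let $k\ge0$ and $u,u'\in\mathfrak k$ with $u'-u\in p^{-k}\mathfrak s$. Then $\psi_{u'}(v_i)-\psi_u(v_i)\in p^{n_i-k-\beta}O$ for all $i$.
\end{lemma}

\begin{proof}
Put $w=u'-u\in\mathfrak k$. Expanding $(\mathrm{ad}_u+\mathrm{ad}_w)^j-\mathrm{ad}_u^j$ shows that $(\zeta_{u'}-\zeta_u)\eta_i$ is $p^{-\mu}$ times an $O$-combination of Lie monomials in $u,w,\eta_i\in\mathfrak k$ with at least two entries, each containing $w$. In such a monomial write one occurrence of $w$ as $p^{-k}$ times an element of $\mathfrak s$. By (R) the monomial lies in $p^{-k}\mathfrak r$. So $(\zeta_{u'}-\zeta_u)v_i\in p^{n_i-\mu-k}\mathfrak r$, and \eqref{eq:bounds} gives the exponent $n_i-\mu-k-\alpha=n_i-k-\beta$.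
\end{proof}

The point is that $w$, not $v_i$, serves as the entry from $\mathfrak s$ in (R), so the factor $p^{n_i}$ is kept in full. For $k=\beta$ the numbers $\psi_u(v_i)$ vary by elements of $p^{n_i-2\beta}O$, whereas integrality on $\eta_i$ requires variation in $p^{n_i}O$. We gain the missing factor $p^{2\beta}$ by applying a fixed polynomial to each number $\psi_u(v_i)$.

\subsection{A flat polynomial congruent to the identity}

\begin{lemma}\label{lem:flat}
There are a polynomial $\rho\in\mathbb Q[y]$ and an integer $\sigma\ge0$, depending only on $p$ and $\beta$, such that for all $y,\delta\in p^{-\beta}O$: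
\begin{itemize}
\item[(i)] $\rho(y)-y\in p^\beta O$, and in particular $\rho(y)\in p^{-\beta}O$;
\item[(ii)] $\rho(y+\delta)-\rho(y)\in p^{-\sigma}\delta O$;
\item[(iii)] $\rho(y+\delta)-\rho(y)\in p^{2\beta}\delta O$ if $\delta\in p^{\beta+\sigma}O$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\kappa=2\beta$. We first find $\rho_0\in\mathbb Q[t]$ with $\rho_0(t)-t\in p^\kappa O$ and $\rho_0'(t)\in p^\kappa O$ for all $t\in O$. The idea is to approximate the step function that sends $t$ to its residue $a\in\{0,\dots,p^\kappa-1\}$ modulo $p^\kappa$.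

For such $a$ let $\chi_a(t)=\binom{t-a-1}{p^\kappa-1}$. Lucas' congruence says that $\binom nk\equiv\prod_i\binom{n_i}{k_i}\pmod p$ for nonnegative integers with base-$p$ digits $n_i,k_i$. The number $p^\kappa-1$ has $\kappa$ digits $p-1$, so $\binom n{p^\kappa-1}$ is $\equiv1$ if $n\equiv-1\pmod{p^\kappa}$ and $\equiv0$ otherwise. If $p^s\chi_a\in O[t]$, then $\chi_a(t)-\chi_a(t')\in p^{-s}(t-t')O$ for $t,t'\in O$, and every $t\in O$ is congruent modulo $p^{\kappa+s+1}$ to an integer $t'>a$. Hence for $t\in O$,
\[
\chi_a(t)\in1+pO\ \text{ if }\ t\equiv a\pmod{p^\kappa},\qquad\chi_a(t)\in pO\ \text{ otherwise.}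
\]
Choose $\sigma_0\ge0$ with $p^{\sigma_0}\chi_a'\in O[t]$ for all $a$, let $M=\kappa+\sigma_0$, and put $\rho_0=\sum_{a=0}^{p^\kappa-1}a\,\chi_a^{p^M}$. Raising to the $p$-th power maps $1+p^jO$ into $1+p^{j+1}O$ for $j\ge1$, so the $p^M$-th power maps $1+pO$ into $1+p^{M+1}O$; it maps $pO$ into $p^{M+1}O$ because $p^M\ge M+1$. Thus $\rho_0(t)\equiv a\pmod{p^{M+1}}$ for $t\equiv a\pmod{p^\kappa}$, and $\rho_0(t)-t\in p^\kappa O$. The derivative $(\chi_a^{p^M})'=p^M\chi_a^{p^M-1}\chi_a'$ takes values in $p^{M-\sigma_0}O=p^\kappa O$ on $O$.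

Write $\rho_0(t+\tau)-\rho_0(t)=\tau\rho_0'(t)+\tau^2\omega(t,\tau)$ with $\omega\in\mathbb Q[t,\tau]$, choose $\sigma\ge0$ with $p^\sigma\omega\in O[t,\tau]$, and put $\rho(y)=p^{-\beta}\rho_0(p^\beta y)$. With $t=p^\beta y$ and $\tau=p^\beta\delta$ in $O$ we have $\rho(y)-y=p^{-\beta}(\rho_0(t)-t)\in p^\beta O$ and
\[
\rho(y+\delta)-\rho(y)=\delta\bigl(\rho_0'(t)+\tau\omega(t,\tau)\bigr).
\]
The second factor lies in $p^{-\sigma}O$, which is (ii). If $\delta\in p^{\beta+\sigma}O$, then $\tau\in p^{2\beta+\sigma}O$ and the second factor lies in $p^{2\beta}O$, which is (iii).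
\end{proof}

We now fix
\[
h=\max(\varepsilon_1+\mu,\ 3\beta+\sigma).
\]

\subsection{The function $f$}

For $u\in\mathfrak k$ let $\Psi_u$ be the linear form on $\mathfrak L$ with $\Psi_u(v_i)=\rho(\psi_u(v_i))$ for all $i$. By \eqref{eq:psi} and Lemma~\ref{lem:flat}(i),
\begin{equation}\label{eq:Psi}
\Psi_u(\mathfrak s)\subset p^{-\beta}O,\qquad(\Psi_u-\psi_u)(\mathfrak s)\subset p^\beta O .
\end{equation}
Define
\[
\hat f\colon F\to\mathbb Q,\quad\hat f(x)=\hat\Phi(\log x)+\Psi_{\log x}(\log x),\qquad f=\hat f\bmod O\colon F\to T .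
\]

\begin{lemma}\label{lem:deg}
The map $f$ has degree at most $m_0=c^2+c^2(c-1)\deg\rho$, a constant. (For $\rho=0$ put $\deg\rho=0$.)
\end{lemma}

\begin{proof}
The inclusion $F\subset1+I$ extends to a ring homomorphism $\mathbb ZF\to A$ that maps $\Delta(F)$ into $I$ and so kills $\Delta(F)^{c+1}$. Thus $x\mapsto x-1\in A$ has degree $\le c$. By Lemma~\ref{lem:poly}(i), $\log x=\sum_{i\le c}(-1)^{i-1}(x-1)^i/i$ has degree $\le c^2$. The operator $\zeta_{\log x}$ is a combination of products of at most $c-1$ factors $\mathrm{ad}_{\log x}$, so $x\mapsto\psi_{\log x}(v_i)$ has degree $\le c^2(c-1)$. If $(v_i^*)$ is the basis of $\mathfrak L^*$ dual to $(v_i)$, then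
\[
\hat f(x)=\hat\Phi(\log x)+\sum_iv_i^*(\log x)\,\rho\bigl(\psi_{\log x}(v_i)\bigr),
\]
and each summand has degree $\le m_0$. Apply (P1).
\end{proof}

The number of summands and the denominators $p^{n_i}$ hidden in $v_i^*$ depend on $G$, but the degree does not see them. For $x\in F$, $r\in R$ let
\[
\theta(x,r)=f(xr)-f(x)-\varphi(r)\in T
\]
be the error in \eqref{eq:goal}. With $u=\log x$, $u'=\log(xr)$, $w=u'-u$, all in $\mathfrak k$ by Lemma~\ref{lem:sandwich}, we have
\begin{equation}\label{eq:incr}
\hat f(xr)-\hat f(x)=\hat\Phi(w)+\Psi_u(w)+(\Psi_{u'}-\Psi_u)(u').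
\end{equation}

\begin{proposition}\label{prop:exact}
$\theta(x,r)=0$ for all $x\in F$ and $r\in R\cap K_h=\exp(\mathfrak s)$.
\end{proposition}

\begin{proof}
Let $r=e^v$ with $v\in\mathfrak s$. By \eqref{eq:bch}, $w=w_1+w_2$, where $w_1$ is the sum of $v$ and the terms of $\sum_kH_k(u,v)$ whose monomials contain $v$ once, and $w_2$ collects the monomials that contain $v$ at least twice. Thus $w_1$ is the part of $\log(e^ue^v)$ linear in $v$, which means
\[
\zeta_uw_1=v .
\]
By (R) and \eqref{eq:bounds}, $w_1\in v+p^{-\mu}\mathfrak r\subset p^{-\beta}\mathfrak s$. In a monomial of $w_2$, use one occurrence of $v$ as the entry from $\mathfrak s$ and write another as $p^h$ times an element of $\mathfrak k$. This gives $w_2\in p^{h-\mu}\mathfrak r\subset p^{h-\beta}\mathfrak s$. In particular $w\in p^{-\beta}\mathfrak s$.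

\emph{The last term of \eqref{eq:incr}.} Put $y_i=\psi_u(v_i)\in p^{-\beta}O$ and $\delta_i=\psi_{u'}(v_i)-y_i$. By Lemma~\ref{lem:var} with $k=\beta$ we have $\delta_i\in p^{n_i-2\beta}O$, and $n_i-2\beta\ge h-2\beta\ge\beta+\sigma$. By Lemma~\ref{lem:flat}(iii),
\[
(\Psi_{u'}-\Psi_u)(v_i)=\rho(y_i+\delta_i)-\rho(y_i)\in p^{2\beta}\delta_iO\subset p^{n_i}O .
\]
So $(\Psi_{u'}-\Psi_u)(\eta_i)\in O$ for all $i$, and $(\Psi_{u'}-\Psi_u)(u')\in O$ because $u'\in\mathfrak k$.

\emph{The first two terms.} By \eqref{eq:bounds} and \eqref{eq:Psi}, $\hat\Phi(w_2)\in p^{h-\mu-\alpha}O=p^{h-\beta}O$ and $\Psi_u(w_2)\in p^{h-2\beta}O$; both lie in $O$ since $h\ge2\beta$. Since $w_1\in p^{-\beta}\mathfrak s$, \eqref{eq:Psi} gives $\Psi_u(w_1)\equiv\psi_u(w_1)\pmod O$. Altogether, modulo $O$,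
\[
\hat f(xr)-\hat f(x)\equiv\hat\Phi(w_1)+\hat\Phi\bigl((\zeta_u-1)w_1\bigr)=\hat\Phi(\zeta_uw_1)=\hat\Phi(v),
\]
and $\hat\Phi(v)+O=\Phi(v)=\varphi(r)$.
\end{proof}

\begin{remark}
All difficulty comes from the denominators. Suppose $\mu=0$ is admissible, as for $c=2$ and $p$ odd, where $H_2=\frac12[u,v]$ and $C_1=0$. Then $e_0=\alpha=\beta=0$, the construction gives $\rho=0$ and $\sigma=h=0$, and $F=K_0$. Proposition~\ref{prop:exact} then says that $f=\hat\Phi\circ\log\bmod O$ already satisfies \eqref{eq:goal}.
\end{remark}

Every element of $R$ is within a bounded power of $\exp(\mathfrak s)$, so the same estimates bound the order of the error on all of $R$.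

\begin{proposition}\label{prop:bounded}
Let $b=h+2\beta+\sigma+1$. Then $\theta(x,r)\in T[p^b]$ for all $x\in F$, $r\in R$.
\end{proposition}

\begin{proof}
Let $v=\log r\in\mathfrak k$. Since $\exp(p^hv)=r^{p^h}\in R$, we have $v\in p^{-h}\mathfrak s$. Each monomial of $H_k(u,v)$ contains $v$, so by (R) it lies in $p^{-h}\mathfrak r$. Hence $w\in v+p^{-\mu-h}\mathfrak r\subset p^{-h-\beta}\mathfrak s$ by \eqref{eq:bounds}. We bound the three terms of \eqref{eq:incr}. By \eqref{eq:bounds}, $\hat\Phi(w)\in p^{-h-\beta-1}O$; here we use that $z$ has order $p$. By \eqref{eq:Psi}, $\Psi_u(w)\in p^{-h-2\beta}O$. Let $y_i=\psi_u(v_i)$ and $\delta_i=\psi_{u'}(v_i)-y_i$, both in $p^{-\beta}O$ by \eqref{eq:psi}. Lemma~\ref{lem:var} with $k=h+\beta$ gives $\delta_i\in p^{n_i-h-2\beta}O$, and Lemma~\ref{lem:flat}(ii) gives $(\Psi_{u'}-\Psi_u)(\eta_i)\in p^{-n_i-\sigma}\delta_iO\subset p^{-h-2\beta-\sigma}O$. So all three terms lie in $p^{-b}O$, and $\varphi(r)\in T[p]\subset T[p^b]$.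
\end{proof}

\section{Removing the bounded error}\label{sec:remove}

\subsection{Group algebras of $p$-groups of bounded exponent}

Let $P$ be a finite $p$-group, $\Delta_P$ the augmentation ideal of $\mathbb F_pP$, and $P_w=P\cap(1+\Delta_P^w)$ for $w\ge1$. The map $x\mapsto x-1$ embeds $P_w/P_{w+1}$ in $\Delta_P^w/\Delta_P^{w+1}$, so these quotients are vector spaces over $\mathbb F_p$. We recall three facts.
\begin{itemize}
\item[(J1)] (Jennings, Lazard) $P_w=\prod_{ip^k\ge w}\gamma_i(P)^{p^k}$, where $\gamma_i(P)^{p^k}$ is generated by the $p^k$-th powers of the elements of $\gamma_i(P)$.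
\item[(J2)] (Quillen \cite{Quillen}) The graded algebra $\bigoplus_{w\ge0}\Delta_P^w/\Delta_P^{w+1}$ is the restricted enveloping algebra of the restricted Lie algebra $\bigoplus_{w\ge1}P_w/P_{w+1}$, the class of $x\in P_w$ corresponding to the class of $x-1$ in $\Delta_P^w/\Delta_P^{w+1}$.
\item[(J3)] (Jacobson, restricted Poincar\'e--Birkhoff--Witt theorem) If $\xi_1,\dots,\xi_k$ is an ordered basis of a restricted Lie algebra over $\mathbb F_p$, the monomials $\xi_1^{a_1}\cdots\xi_k^{a_k}$ with $0\le a_i<p$ form a basis of its restricted enveloping algebra.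
\end{itemize}
Suppose that $P$ has class $\le c$ and exponent dividing $p^l$, and put $W=cp^l$. If $ip^k\ge W+1$ and $\gamma_i(P)\ne1$, then $i\le c$, so $p^k>p^l$ and $\gamma_i(P)^{p^k}=1$. Hence $P_{W+1}=1$ by (J1).

Choose elements $x_i\in P_{w_i}$ whose classes form a homogeneous basis of $\bigoplus_wP_w/P_{w+1}$, in any order. Then $w_i\le W$, and there are $\log_p|P|$ of them. The ordered product $\prod_i(x_i-1)^{a_i}$, $0\le a_i<p$, has \emph{weight} $w=\sum_ia_iw_i$. It lies in $\Delta_P^w$, and by (J2) and (J3) the products of weight $w$ give a basis of $\Delta_P^w/\Delta_P^{w+1}$. There are $|P|=\dim\mathbb F_pP$ products in all, so $\Delta_P^w=0$ for large $w$, and for every $m$ the products of weight $\ge m$ form a basis of $\Delta_P^m$.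

\begin{lemma}\label{lem:filt}
Let $P$ be a finite $p$-group of class $\le c$ and exponent dividing $p^l$, let $W=cp^l$, let $Q\trianglelefteq P$, and let $J=\mathbb F_pP\,\Delta_Q$. Then $J\cap\Delta_P^{m+W+1}\subset\Delta_P^{m+1}\Delta_Q$ for all $m\ge0$.
\end{lemma}

\begin{proof}
Adapt the basis to $Q$. For each $w$ choose elements $r_j\in Q\cap P_w$ representing a basis of $(Q\cap P_w)P_{w+1}/P_{w+1}\cong(Q\cap P_w)/(Q\cap P_{w+1})$, and complete them by elements $y_k\in P_w$ to a basis of $P_w/P_{w+1}$. Order all $y_k$ before all $r_j$. There are $\log_p|Q|$ elements $r_j$, so exactly $|P|/|Q|$ of the products involve no factor $r_j-1$. Each of the other $|P|-|P|/|Q|$ products ends with a factor $r_j-1$ and so lies in $J$. Since $J$ is the kernel of $\mathbb F_pP\to\mathbb F_p[P/Q]$, its dimension is $|P|-|P|/|Q|$, so these products form a basis of $J$. Both $J$ and $\Delta_P^{m+W+1}$ are spanned by subsets of one basis of $\mathbb F_pP$, so their intersection is spanned by the products of weight $\ge m+W+1$ that end with some $r_j-1$. Removing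 this last factor, of weight $\le W$, leaves a product of weight $\ge m+1$, which lies in $\Delta_P^{m+1}$.
\end{proof}

The shift must depend on the exponent: if $P$ is cyclic of order $p^l$ and $|Q|=p$, then $J=\Delta_P^{p^{l-1}}$ and $\Delta_P\Delta_Q=\Delta_P^{p^{l-1}+1}\ne J$. It does not depend on the number of generators of $P$.

\begin{lemma}\label{lem:cocycle}
Let $P,Q,W$ be as in Lemma~\ref{lem:filt}, and let $\bar\theta\colon P\times Q\to\mathbb F_p$ satisfy
\begin{equation}\label{eq:cocycle}
\bar\theta(x,rr')=\bar\theta(x,r)+\bar\theta(xr,r')\qquad(x\in P,\ r,r'\in Q).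
\end{equation}
If $\bar\theta(\cdot,r)$ has degree $\le m$ for each $r\in Q$, there is a map $q\colon P\to\mathbb F_p$ of degree $\le m+W$ with $q(xr)-q(x)=\bar\theta(x,r)$ for all $x\in P$, $r\in Q$.
\end{lemma}

\begin{proof}
A solution without control of the degree is easy to find. Choose representatives $y$ for the cosets $yQ$ and set $\lambda(yr)=\bar\theta(y,r)$. For $x=yr_0$, \eqref{eq:cocycle} gives $\lambda(xr)-\lambda(x)=\bar\theta(y,r_0r)-\bar\theta(y,r_0)=\bar\theta(x,r)$. Extend $\lambda$ and each $\bar\theta(\cdot,r)$ linearly to $\mathbb F_pP$, so that $\lambda(a(r-1))=\bar\theta(a,r)$ for $a\in\mathbb F_pP$. The equation to be solved only involves the values on the elements $x(r-1)\in J$, so we may change $\lambda$ outside $J$. By (P4), $\lambda$ vanishes on $\Delta_P^{m+1}\Delta_Q$, hence on $J\cap\Delta_P^{m+W+1}$ by Lemma~\ref{lem:filt}. Therefore the linear form on $J+\Delta_P^{m+W+1}$ that equals $\lambda$ on $J$ and $0$ on $\Delta_P^{m+W+1}$ is well defined. Extend it to a linear form $\lambda'$ on $\mathbb F_pP$ and let $q$ be the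 restriction of $\lambda'$ to $P$. Then $q$ has degree $\le m+W$ by (P4), and $q(xr)-q(x)=\lambda'(x(r-1))=\lambda(x(r-1))=\bar\theta(x,r)$.
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:A}}

Lemma~\ref{lem:cocycle} handles errors with values in $\mathbb F_p$, so we use it $b$ times, each time on the top layer of the error. We construct, for $0\le j\le b$, constants $m_j\ge1$ and $l_j\ge h$ and a map $f_j\colon F\to T$ of degree $\le m_j$ whose error $\theta_j(x,r)=f_j(xr)-f_j(x)-\varphi(r)$ satisfies
\[
\theta_j(x,r)\in T[p^{b-j}]\quad(x\in F,\ r\in R),\qquad\theta_j(x,r)=0\quad(x\in F,\ r\in R\cap K_{l_j}).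
\]
For $j=0$ take $f_0=f$, $l_0=h$ and $m_0$ from Lemma~\ref{lem:deg}, by Propositions~\ref{prop:exact} and~\ref{prop:bounded}.

Let $j<b$ and let $f_j$ be given. Put $m=m_j$, $l=\max(l_j,e_0+b+m)$, $P=F/K_l$ and $Q=RK_l/K_l$; note that $l\ge h\ge e_0$. By Lemma~\ref{lem:K}, $P$ is a finite $p$-group of class $\le c$ and exponent dividing $p^l$, and $Q\trianglelefteq P$. We show that $\theta_j$ descends to $P\times Q$.
\begin{itemize}
\item Since $\varphi$ is a homomorphism, $\theta_j(x,rr')=\theta_j(x,r)+\theta_j(xr,r')$ for $x\in F$, $r,r'\in R$.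
\item For fixed $r$ the map $\theta_j(\cdot,r)\colon F\to T[p^b]$ has degree $\le m$ by (P1) and (P2). An element $k\in K_l$ equals $y^{p^{b+m}}$ with $y=\exp(p^{-b-m}\log k)\in K_{e_0}\le F$. So $\theta_j(xk,r)=\theta_j(x,r)$ by Lemma~\ref{lem:poly}(iv).
\item If $r,r'\in R$ and $r'=rk$ with $k\in K_l$, then $k\in R\cap K_{l_j}$, and $\theta_j(x,r')=\theta_j(x,r)+\theta_j(xr,k)=\theta_j(x,r)$.
\end{itemize}
Hence $p^{b-j-1}\theta_j$, which has values in $T[p]\cong\mathbb F_p$, induces a map $\bar\theta\colon P\times Q\to\mathbb F_p$ that satisfies \eqref{eq:cocycle}, and $\bar\theta(\cdot,r)$ has degree $\le m$ by (P3). Let $q$ be given by Lemma~\ref{lem:cocycle}, with $W=cp^l$, and regard it as a map $F\to T[p]$. It has degree $\le m+W$, is constant on the cosets of $K_l$, and satisfies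
\[
q(xr)-q(x)=p^{b-j-1}\theta_j(x,r)\qquad(x\in F,\ r\in R).
\]

To subtract $q$ from $f_j$ we must divide it by $p^{b-j-1}$. Multiplication by $p^{b-j-1}$ maps $T[p^{b-j}]$ onto $T[p]$, so there is a map $\tau\colon T[p]\to T[p^{b-j}]$ with $p^{b-j-1}\tau(t)=t$. It need not be additive, but it has degree $\le(p-1)b$ by Lemma~\ref{lem:poly}(iii). Put
\[
f_{j+1}=f_j-\tau\circ q,\qquad m_{j+1}=(p-1)b\,(m+W),\qquad l_{j+1}=l .
\]
By Lemma~\ref{lem:poly}(ii) and $m_{j+1}\ge m$, the map $f_{j+1}$ has degree $\le m_{j+1}$. Its error is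
\[
\theta_{j+1}(x,r)=\theta_j(x,r)-\tau(q(xr))+\tau(q(x)),
\]
and $p^{b-j-1}\theta_{j+1}(x,r)=p^{b-j-1}\theta_j(x,r)-q(xr)+q(x)=0$, so $\theta_{j+1}$ has values in $T[p^{b-j-1}]$. If $r\in R\cap K_l$, then $\theta_j(x,r)=0$ and $q(xr)=q(x)$, so $\theta_{j+1}(x,r)=0$. This completes the construction.

For $j=b$ the error vanishes, so $f^*=f_b$ satisfies \eqref{eq:goal} and has degree $\le m_b$. The numbers $\mu$; $e_0,\varepsilon_j,\alpha,\beta$; $\deg\rho,\sigma$; $h,b,m_0$; and $l_j,m_j$ were chosen in this order, each in terms of $c$, $p$ and the earlier ones, and $\mu$ comes from finitely many universal formulas that depend only on $c$. None of them depends on $d$, $G$, $z$ or the exponents $n_i$. With $n(c,p)=m_b$, Lemma~\ref{lem:lift} proves Proposition~\ref{prop:A}, and with it Theorem~\ref{thm:main} and Corollary~\ref{cor:main}.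

\begin{thebibliography}{9}

\bibitem{PAI}
\emph{Powers of the augmentation ideal},
\texttt{https://mat.uab.cat/\allowbreak pubmat/\allowbreak fitxers/\allowbreak download/\allowbreak FileType:pdf/\allowbreak FolderName:v17(1)/\allowbreak FileName:17180\_01.pdf}

\bibitem{Quillen}
Quillen, J. Algebra \textbf{10} (1968).

\end{thebibliography}
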